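\title{Density of polynomial automorphisms of $\mathbb{C}^k$ with trivial centralizer}

\begin{abstract}
We prove that for every $k\ge 2$ every polynomial automorphism $F$ of $\mathbb{C}^k$ is a limit, uniformly on compact sets, of polynomial automorphisms that commute only with their own iterates. For $k\ge 3$ this answers a question of Smale, posed in this setting, in the affirmative. The approximating maps have the same Jacobian determinant as $F$ and are compositions of affine and triangular automorphisms. The proof combines approximation by shears with a rigidity theorem that describes the centralizer of an automorphism $f$, up to finite data, from the top-degree parts of $f$ and $f^{-1}$.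
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\operatorname{Aut}(\mathbb{C}^k)$ be the group of polynomial automorphisms of $\mathbb{C}^k$, that is, of bijective maps $f=(f_1,\dots,f_k):\mathbb{C}^k\to\mathbb{C}^k$ with $f_1,\dots,f_k\in\mathbb{C}[z_1,\dots,z_k]$. The inverse of such a map is again polynomial, so by the chain rule $\det Df$ is a polynomial without zeros, hence a nonzero constant. The \emph{centralizer} of $f$ is the subgroup
\[
C(f)=\{g\in\operatorname{Aut}(\mathbb{C}^k): g\circ f=f\circ g\}.
\]
An element of $C(f)$ maps orbits of $f$ to orbits of $f$, so $C(f)$ is the symmetry group of the dynamical system $f$. It always contains the group $\langle f\rangle=\{f^n:n\in\mathbb{Z}\}$ of iterates. We say that $f$ has \emph{trivial centralizer} if $f$ has infinite order and $C(f)=\langle f\rangle$; then $C(f)\simeq\mathbb{Z}$, generated by $f$ itself. Such an $f$ has no root: if $h^m=f$ with $m\ge2$, then $h\in C(f)$, so $h=f^j$ and $f^{jm-1}=\mathrm{id}$ with $jm\ne1$.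

The simplest automorphisms have very large centralizers. An affine map $z\mapsto Az+a$ commutes with the translations along an eigenvector of $A$ if $1$ is an eigenvalue of $A$; otherwise it has a fixed point and commutes with all homotheties centered there. A map $(x,y)\mapsto(x,y+p(x))$ commutes with every map $(x,y)\mapsto (x,y+r(x))$. In these cases the centralizer is uncountable. One expects such symmetry to be exceptional and to disappear under perturbation. The following question of S.~Smale is formulated in this setting in \cite{commuting}, which gives a partial answer and leaves the full question open.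

\begin{quote}
\emph{Let $k\ge3$. Is every $F\in\operatorname{Aut}(\mathbb{C}^k)$ the limit, uniformly on compact subsets of $\mathbb{C}^k$, of a sequence of polynomial automorphisms with trivial centralizer?}
\end{quote}

Uniform convergence on compact sets puts no bound on degrees. One may therefore change $F$ by terms of very high degree with very small coefficients. These terms are invisible on a given compact set but dominate near infinity, and it is reasonable to guess that they can be chosen to destroy every symmetry. Two difficulties stand in the way. The perturbed map must remain an automorphism, and adding a small term to $F$ usually destroys bijectivity: $z\mapsto z+\eta z^2$ is not injective for any $\eta\neq0$. Moreover, one has to exclude commuting maps $g$ of every degree at once. We show that the guess is correct.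

Call an automorphism \emph{triangular} if it has the form
\[
x\mapsto\bigl(c_1x_1+r_1,\ c_2x_2+r_2(x_1),\ \dots,\ c_kx_k+r_k(x_1,\dots,x_{k-1})\bigr)
\]
with $c_j\in\mathbb{C}^*$, a constant $r_1$ and polynomials $r_2,\dots,r_k$.

\begin{theorem}\label{thm:main}
Let $k\ge2$ and $F\in\operatorname{Aut}(\mathbb{C}^k)$. There are $f_n\in\operatorname{Aut}(\mathbb{C}^k)$ with $C(f_n)=\langle f_n\rangle\simeq\mathbb{Z}$ and $f_n\to F$ uniformly on compact sets. Moreover, one can take $\det Df_n=\det DF$ and each $f_n$ a composition of affine and triangular automorphisms, and then also $f_n^{-1}\to F^{-1}$ uniformly on compact sets. For $k=1$ no automorphism has trivial centralizer, so $k\ge2$ is the exact range.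
\end{theorem}

The proof has three parts. The first handles commuting maps of all degrees. Under three hypotheses on the top-degree parts of $f$ and $f^{-1}$, a signed logarithm of the degree is a homomorphism from $C(f)$ onto a cyclic subgroup of $\mathbb{R}$ whose kernel is a finite group of affine maps. This is Theorem~\ref{thm:rigidity}, stated in Section~\ref{sec:top} and proved in Section~\ref{sec:rigidity}. It leaves two ways for $C(f)$ to be larger than $\langle f\rangle$: the degree of $f$ may be a perfect power, or $f$ may commute with an affine map. The second part (Sections~\ref{sec:family}--\ref{sec:affine}) constructs an explicit family of automorphisms of squarefree degree that satisfy the hypotheses, and removes the affine symmetries by composing with a generic translation. The third part (Sections~\ref{sec:shears} and~\ref{sec:proof}) shows that this family comes close to every $F$: first $F$ is approximated by an affine map composed with finitely many shears, and then each shear is perturbed separately, which keeps the composition invertible.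

\section{Top forms and the rigidity theorem}\label{sec:top}

We write compositions as products and let $|\cdot|$ be the Euclidean norm. For a nonconstant polynomial map $h:\mathbb{C}^k\to\mathbb{C}^k$, the degree $\deg h$ is the largest degree of its components, and the \emph{top form} $\hat h\not\equiv0$ is the homogeneous part of $h$ of degree $\deg h$. Components of $h$ of smaller degree contribute $0$ to $\hat h$. An automorphism has degree $1$ exactly when it is affine, and then its top form is its linear part.

\begin{lemma}\label{lem:top}
Let $h_1,h_2$ be polynomial maps of degrees $e_1,e_2\ge1$.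
\begin{enumerate}
\item[(a)] $\deg(h_1h_2)\le e_1e_2$, and the homogeneous part of degree $e_1e_2$ of $h_1h_2$ is $\hat h_1\hat h_2$. Hence $\deg(h_1h_2)=e_1e_2$ if and only if $\hat h_1\hat h_2\not\equiv0$, and then $\widehat{h_1h_2}=\hat h_1\hat h_2$.
\item[(b)] If $h_1h_2=h_2h_1$, then $\hat h_1\hat h_2=\hat h_2\hat h_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
A monomial of degree $j\le e_1$ in the components of $h_2$ has degree at most $je_2$, and for $j=e_1$ its part of degree $e_1e_2$ is the same monomial in the components of $\hat h_2$. This gives (a). In (b) both sides are the part of degree $e_1e_2$ of one and the same map.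
\end{proof}

If $g$ commutes with $f$, it commutes with $f^{-1}$, so Lemma~\ref{lem:top}(b) gives two identities between top forms. Either of them may read $0=0$. The method is to work with automorphisms $f$ for which at least one of the two identities always carries information. The idea is already visible in the plane.

\begin{example}\label{ex:henon}
Let $J\in\mathbb{C}^*$, $a\in\mathbb{C}$, and
\[
f(x,y)=(x^3+a-Jy,\ x),\qquad \varphi(x,y)=f^{-1}(x,y)=\bigl(y,\ J^{-1}(y^3+a-x)\bigr).
\]
Then $\hat f=(x^3,0)$ and $\hat\varphi=(0,J^{-1}y^3)$. Let $g\in C(f)$ have degree $e$ and top form $\hat g=(u,v)$. The identities $\hat f\hat g=\hat g\hat f$ and $\hat\varphi\hat g=\hat g\hat\varphi$ read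
\[
(u^3,0)=x^{3e}\,\hat g(1,0),\qquad (0,J^{-1}v^3)=J^{-e}y^{3e}\,\hat g(0,1).
\]
Thus $u$ is a constant multiple of $x^e$ and $v$ is a constant multiple of $y^e$. Split $C(f)$ into the set $C_+$ where $v\equiv0$, which contains $f$, and the set $C_-$ where $v\not\equiv0$, which contains $\varphi$ and all affine elements. On $C_+$ the top forms are $(cx^e,0)$ with $c\ne0$, and two such maps compose to a map of the same kind. On $C_-$ the second components are $cy^e$ with $c\ne0$, and these compose in the same way. So $C_+$ and $C_-$ are closed under composition and the degree is multiplicative on each. Since the identity has degree $1$, a nonaffine $g$ cannot lie in the same set as $g^{-1}$. Put $\chi(g)=\log\deg g$ on $C_+$, $\chi(g)=-\log\deg g^{-1}$ if $g^{-1}\in C_+$, and $\chi=0$ on affine elements. Lemma~\ref{lem:chi} will show that $\chi$ is a homomorphism. Its positive values are logarithms of integers, so its image is generated by some $\log e_0$, and $3=\deg f$ is a power of $e_0$. Hence $e_0=3$, and every $g\in C(f)$ is an iterate of $f$ composed with an affine element of $C(f)$.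

It remains to find the affine elements. By the above they have the form $g=(rx+b_1,sy+b_2)$ with $r,s\neq0$. The second components of $fg=gf$ give $rx+b_1=sx+b_2$, so $r=s$ and $b_1=b_2$. The first components give
\[
(rx+b_1)^3+a-J(ry+b_1)=r(x^3+a-Jy)+b_1 .
\]
The coefficient of $x^2$ forces $b_1=0$, that of $x^3$ forces $r=\pm1$, and the constant term then gives $a=ra$. For $a=0$ the affine elements are $\pm\mathrm{id}$. For $a\ne0$ only the identity survives, and $C(f)=\langle f\rangle$.
\end{example}

In the example, the zero set of $\hat f$ is the line that contains the image of $\hat\varphi$, the zero set of $\hat\varphi$ is a hyperplane that contains the image of $\hat f$, and the line is transverse to the hyperplane. We keep exactly these features in dimension $k$. For a vector space $Y$ let $\mathbb{P}(Y)$ be its projective space; an \emph{algebraic} subset is a Zariski closed subset.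

\begin{definition}\label{def:H}
Let $k\ge2$, $f\in\operatorname{Aut}(\mathbb{C}^k)$, $\varphi=f^{-1}$, and suppose $d=\deg f\ge2$ and $\delta=\deg\varphi\ge2$. We say that $f$ \emph{satisfies} (H) if there are $q\in\mathbb{C}^k$ and a linear form $\ell$ with $\ell(q)\ne0$ such that, with $Y=\ker\ell$:
\begin{enumerate}
\item[(H1)] $\hat f^{-1}(0)=\mathbb{C}q$ and $\hat f(\mathbb{C}^k)\subset Y$;
\item[(H2)] $\hat\varphi=c\,\ell^\delta q$ with $c\in\mathbb{C}^*$;
\item[(H3)] the map $f_Y:\mathbb{P}(Y)\to\mathbb{P}(Y)$ induced by $\hat f|_Y$ admits no algebraic set $Z$ with $\emptyset\ne Z\subsetneq\mathbb{P}(Y)$ and $f_Y^{-1}(Z)=Z$.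
\end{enumerate}
\end{definition}

The map $f_Y$ is defined everywhere: $\mathbb{C}q\cap Y=0$, so by (H1) the form $\hat f$ has no zero on $Y\setminus0$. On the space $\mathbb{P}(\mathbb{C}^k)$ of directions at infinity, $\hat f$ is undefined at the point $[q]$ and sends all other points into the hyperplane $\mathbb{P}(Y)$, while $\hat\varphi$ is undefined on $\mathbb{P}(Y)$ and sends all other points to $[q]$. Example~\ref{ex:henon} is the case $q=(0,1)$, $\ell=y$. For $k=2$ the space $\mathbb{P}(Y)$ is a point and (H3) is vacuous. A set $Z$ with $f_Y^{-1}(Z)=Z$ is called \emph{totally invariant}. A \emph{perfect power} is an integer $a^m$ with $a,m\ge2$.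

\begin{theorem}\label{thm:rigidity}
Let $f$ satisfy \textup{(H)}, and let $K$ be the group of affine elements of $C(f)$. Then $K$ is finite and normal in $C(f)$, the quotient $C(f)/K$ is infinite cyclic, and $[C(f):\langle f\rangle]=m|K|<\infty$, where $d=e_0^m$ for integers $e_0\ge2$, $m\ge1$. In particular, if $d$ is not a perfect power and $K=\{\mathrm{id}\}$, then $C(f)=\langle f\rangle\simeq\mathbb{Z}$.
\end{theorem}

\begin{remark}\label{rem:sharp}
Neither condition in the last sentence can be dropped. In Example~\ref{ex:henon} with $a=0$ the degree $3$ is not a perfect power, but $-\mathrm{id}$ lies in $C(f)$ and has finite order, so it is not an iterate. With $a\ne0$ the map $f^2$ satisfies (H), since its top form is $(x^9,0)$ and that of its inverse is $(0,J^{-4}y^9)$; it has degree $9$, and it has the root $f$. Some condition like (H1) is needed as well: the map $(x,y,z)\mapsto(f(x,y),z)$ of $\mathbb{C}^3$ has top form $(x^3,0,0)$, which vanishes on a plane, and it commutes with all maps $(x,y,z)\mapsto(x,y,uz+w)$, $u\ne0$.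
\end{remark}

\section{Proof of the rigidity theorem}\label{sec:rigidity}

Let $f$ satisfy (H). As in the example, split $C(f)=C_+\sqcup C_-$ with
\[
C_+=\{g\in C(f):\hat g(\mathbb{C}^k)\subset Y\},\qquad C_-=\{g\in C(f):\ell\circ\hat g\not\equiv0\}.
\]
By (H1), $f\in C_+$. An invertible linear map does not take values in a hyperplane, so $K\subset C_-$ and all elements of $C_+$ have degree at least $2$.

\subsection{Multiplicativity of the degree}

On $C_-$ the identity with $\hat\varphi$ is nontrivial, because $\hat\varphi$ vanishes only on $Y$.

\begin{lemma}\label{lem:minus}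
If $g\in C_-$ has degree $e$, then $\ell\circ\hat g=u\,\ell^e$ with $u\in\mathbb{C}^*$. If $g_1,g_2\in C_-$, then $g_1g_2\in C_-$ and $\deg(g_1g_2)=\deg g_1\deg g_2$.
\end{lemma}

\begin{proof}
By (H2), the identity $\hat\varphi\hat g=\hat g\hat\varphi$ of Lemma~\ref{lem:top}(b) reads
\begin{equation}\label{eq:minus}
c\,(\ell\circ\hat g)^\delta\,q=c^e\,\ell^{\delta e}\,\hat g(q).
\end{equation}
The left side is not identically zero. Applying $\ell$ to both sides, we see that $(\ell\circ\hat g)^\delta$ is a nonzero constant multiple of $\ell^{\delta e}$. By unique factorization, $\ell$ is the only irreducible factor of $\ell\circ\hat g$, which is homogeneous of degree $e$. This is the first claim. For $g_1,g_2\in C_-$ with $\ell\circ\hat g_1=u_1\ell^{e_1}$ we get $\ell\circ\hat g_1\hat g_2=u_1(\ell\circ\hat g_2)^{e_1}\not\equiv0$. So $\hat g_1\hat g_2\not\equiv0$, and Lemma~\ref{lem:top}(a) gives both the degree formula and $g_1g_2\in C_-$.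
\end{proof}

On $C_+$ the identity with $\hat f$ is nontrivial, but for $k\ge3$ it yields less than in the example. It shows at once that $\hat g$ does not vanish identically on $Y$. When $\dim Y\ge2$, however, $\hat g$ could still vanish on a proper subset of $Y$, the image of a second top form could lie in that subset, and the degree of the composition would drop. Hypothesis (H3) is used here and only here: the zeros of $\hat g$ in $\mathbb{P}(Y)$ form a totally invariant set.

\begin{lemma}\label{lem:plus}
If $g\in C_+$, then $\hat g$ has no zero on $Y\setminus0$. If $g_1,g_2\in C_+$, then $g_1g_2\in C_+$ and $\deg(g_1g_2)=\deg g_1\deg g_2$.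
\end{lemma}

\begin{proof}
The form $\hat g$ takes values in $Y$, and $\hat f$ has no zero on $Y\setminus0$. Hence for all $x\in\mathbb{C}^k$
\begin{equation}\label{eq:zeros}
\hat f(\hat g(x))=0\iff\hat g(x)=0 .
\end{equation}
In particular $\hat g\hat f=\hat f\hat g\not\equiv0$. Since $\hat f$ takes values in $Y$, this gives $\hat g|_Y\not\equiv0$, so $Z=\{[x]\in\mathbb{P}(Y):\hat g(x)=0\}$ is a proper algebraic subset of $\mathbb{P}(Y)$. For $x\in Y\setminus0$, \eqref{eq:zeros} and the commutation relation give
\[
[x]\in Z\iff\hat f(\hat g(x))=0\iff\hat g(\hat f(x))=0\iff f_Y([x])\in Z .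
\]
Thus $f_Y^{-1}(Z)=Z$, and $Z=\emptyset$ by (H3).

Let $g_1,g_2\in C_+$ and choose $x$ with $\hat g_2(x)\ne0$. Then $\hat g_2(x)\in Y\setminus0$, so $\hat g_1(\hat g_2(x))\ne0$. By Lemma~\ref{lem:top}(a) the degrees multiply and $\widehat{g_1g_2}=\hat g_1\hat g_2$, which takes values in $Y$.
\end{proof}

\subsection{The signed degree}

The degree is not multiplicative on all of $C(f)$, as $f\varphi=\mathrm{id}$ shows. It becomes a homomorphism once the inverses of elements of $C_+$ are counted with the opposite sign.

\begin{lemma}\label{lem:chi}
Let $M=C_+\cup K$. Then $M$ is closed under composition, $\deg$ is multiplicative on $M$, $C(f)=M\cup M^{-1}$ and $M\cap M^{-1}=K$. The function $\chi:C(f)\to\mathbb{R}$ given by $\chi(g)=\log\deg g$ for $g\in M$ and $\chi(g)=-\log\deg g^{-1}$ for $g\in M^{-1}$ is a homomorphism with kernel $K$.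
\end{lemma}

\begin{proof}
Products of two elements of $C_+$ are covered by Lemma~\ref{lem:plus}, and $K$ is a group of maps of degree $1$. Let $\kappa\in K$ and $g\in C_+$. Lemma~\ref{lem:minus} with $e=1$ gives $\ell\circ\hat\kappa=u\ell$, so $\hat\kappa Y=Y$. The maps $\hat\kappa\hat g$ and $\hat g\hat\kappa$ are therefore nonzero with values in $Y$, which means that $\kappa g,g\kappa\in C_+$ and both have degree $\deg g$. This proves the first two claims.

If neither $g$ nor $g^{-1}$ lies in $C_+$, both lie in $C_-$, and Lemma~\ref{lem:minus} gives $\deg g\deg g^{-1}=\deg\mathrm{id}=1$, so $g\in K$. Hence $C(f)=M\cup M^{-1}$. If $g,g^{-1}\in M$, multiplicativity on $M$ gives $g\in K$ in the same way; and $K=K^{-1}\subset M$. So $\chi$ is well defined, vanishes exactly on $K$, and satisfies $\chi(g^{-1})=-\chi(g)$.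

Let $g_3=g_1g_2$. At least two of $g_1,g_2,g_3$ lie in $M$, or at least two lie in $M^{-1}$. Replacing the relation by $g_3^{-1}=g_2^{-1}g_1^{-1}$ if necessary, we may assume the former. If $g_1,g_2\in M$, then $\chi(g_3)=\chi(g_1)+\chi(g_2)$ by multiplicativity. If $g_1,g_3\in M$ and $g_2\notin M$, then $g_1=g_3g_2^{-1}$ is a product in $M$, so $\chi(g_1)=\chi(g_3)-\chi(g_2)$. If $g_2,g_3\in M$ and $g_1\notin M$, then $g_2=g_1^{-1}g_3$ is a product in $M$, so $\chi(g_2)=-\chi(g_1)+\chi(g_3)$.
\end{proof}

\subsection{Affine symmetries}

To show that $K$ is finite we treat linear parts and translations separately. The linear part of an element of $K$ commutes with $\hat f$ and $\hat\varphi$ by Lemma~\ref{lem:top}(b), so it lies in the group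
\begin{equation}\label{eq:G}
G=\{R\in GL_k(\mathbb{C}):R\hat f=\hat fR,\ R\hat\varphi=\hat\varphi R\}.
\end{equation}

\begin{lemma}\label{lem:G}
The group $G$ is finite.
\end{lemma}

\begin{proof}
We bound the elements of $G$ on each summand of $\mathbb{C}^k=\mathbb{C}q\oplus Y$. Let $R\in G$. The relation with $\hat\varphi$ reads $\ell^\delta\,Rq=(\ell\circ R)^\delta q$. Hence $Rq=\alpha q$ with $\alpha\neq0$, and $(\ell\circ R)^\delta=\alpha\ell^\delta$, so $\ell\circ R=\beta\ell$ with $\beta^\delta=\alpha$. Evaluating $\ell\circ R=\beta\ell$ at $q$ gives $\alpha\ell(q)=\beta\ell(q)$. Thus $\alpha=\beta$ and $\alpha^{\delta-1}=1$, and $|\alpha|=1$ because $\delta\ge2$. Also $RY=Y$.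

The restriction $R|_Y$ commutes with $P=\hat f|_Y:Y\to Y$. Since $P$ is homogeneous of degree $d$ and has no zero on the unit sphere of $Y$, there are $\mu_1,\mu_2>0$ with $\mu_1|x|^d\le|P(x)|\le \mu_2|x|^d$ on $Y$. Put $r_i=\mu_i^{-1/(d-1)}$, which makes sense because $d\ge2$, and let $\Omega\subset Y$ be the set of points with bounded forward orbit under $P$. If $|x|\le r_2$, then $|P(x)|\le|x|$, so $x\in\Omega$. If $|x|>r_1$, then $|P(x)|\ge\theta|x|$ with $\theta=\mu_1|x|^{d-1}>1$; the same inequality with the same $\theta$ holds along the orbit, which is therefore unbounded. So $\Omega$ contains the ball of radius $r_2$ and lies in the ball of radius $r_1$. From $P^nR=RP^n$ we get $R\Omega\subset\Omega$, and hence $\|R|_Y\|\le r_1/r_2$.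

Thus $G$ is a bounded set of matrices. As $G$ is a group, the set of pairs $\{(R,R^{-1}):R\in G\}$ is bounded too. It is an algebraic subset of the affine space of pairs of matrices $(R,R')$, defined by $RR'=I$ and the polynomial equations in \eqref{eq:G}. A bounded algebraic subset of an affine space over $\mathbb{C}$ is finite: by Noether normalization an irreducible component of dimension $s$ maps onto $\mathbb{C}^s$ under a polynomial map, and boundedness forces $s=0$.
\end{proof}

Translations are controlled by the following observation, which is used again in Section~\ref{sec:affine}.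

\begin{lemma}\label{lem:translation}
Let $h:\mathbb{C}^k\to\mathbb{C}^k$ be a polynomial map of degree $e\ge2$, and let $\beta,\gamma\in\mathbb{C}^k$ satisfy $h(w+\beta)=h(w)+\gamma$ for all $w$. Then $\hat h(\beta)=0$.
\end{lemma}

\begin{proof}
Iterating, $h(w+t\beta)=h(w)+t\gamma$ for all $t\in\mathbb{Z}$, hence for all $t\in\mathbb{C}$, since both sides are polynomial in $t$. The homogeneous parts of degree $e\ge2$ in $(w,t)$ give $\hat h(w+t\beta)=\hat h(w)$. Put $w=0$, $t=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigidity}]
Taking linear parts is a homomorphism $K\to G$ whose kernel consists of the translations $z\mapsto z+b$ that commute with $f$, and hence with $\varphi$. For such $b$, Lemma~\ref{lem:translation} gives $\hat f(b)=0$ and $\hat\varphi(b)=0$, so $b\in\mathbb{C}q\cap Y=0$ by (H1) and (H2). Thus $K$ embeds in $G$ and is finite by Lemma~\ref{lem:G}.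

By Lemma~\ref{lem:chi}, $K=\ker\chi$ is normal and $C(f)/K\simeq\chi(C(f))$. The positive values of $\chi$ are the numbers $\log\deg g$ with $g\in C_+$, and $\chi(f)=\log d$ is one of them. Let $e_0\ge2$ be the smallest degree of an element of $C_+$. For a value $s$ of $\chi$ choose $n\in\mathbb{Z}$ with $0\le s-n\log e_0<\log e_0$. The number $s-n\log e_0$ is again a value of $\chi$, so it is $0$ by minimality of $e_0$. Hence $\chi(C(f))=\mathbb{Z}\log e_0$ is infinite cyclic, and $\log d=m\log e_0$ with an integer $m\ge1$.

Since $\chi(f^n)=n\log d$, the map $f$ has infinite order and $\langle f\rangle\cap K=\{\mathrm{id}\}$. Therefore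
\[
[C(f):\langle f\rangle]=[C(f):\langle f\rangle K]\,[\langle f\rangle K:\langle f\rangle]=m|K|.
\]
If $d=e_0^m$ is not a perfect power, then $m=1$, and if moreover $K$ is trivial, the index is $1$.
\end{proof}

\section{A family of automorphisms satisfying (H1) and (H2)}\label{sec:family}

From now on $k\ge2$, and $e_1,\dots,e_k$ is the standard basis of $\mathbb{C}^k$. In Section~\ref{sec:shears} we shall approximate a given automorphism by an affine map composed with linear conjugates of maps $x\mapsto x+p(x_1)e_k$. If $\deg p\geq 2$, the top form of such a map vanishes on the hyperplane $x_1=0$, and so does the top form of its inverse. Hypotheses (H1) and (H2) ask for a hyperplane in the case of the inverse but for a line in the case of the map itself. For $k\ge3$ we must therefore break the symmetry between the map and its inverse. This is done by adding a chain of small terms of one high degree $D$. For $k=3$ consider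
\begin{align*}
T(x,y,z)&=\bigl(x,\ y+\eta x^D,\ z+p(x)+\eta y^D\bigr),\\
T^{-1}(x,y,z)&=\bigl(x,\ y-\eta x^D,\ z-p(x)-\eta(y-\eta x^D)^D\bigr),
\end{align*}
with $\eta\neq0$ and $D>\deg p$, $D\geq 2$. The top form $\eta\,(0,x^D,y^D)$ of $T$ vanishes only on the $z$-axis, while the top form of $T^{-1}$ is a multiple of $(0,0,x^{D^2})$. The map $T$ alone fails (H), because the $z$-axis lies in the plane $x=0$; linear maps in general position between the factors repair this.

Fix $N\ge2$, polynomials $p_1,\dots,p_N\in\mathbb{C}[t]$ and distinct primes $D_i>\deg p_i$. The primes are distinct so that $\Delta=D_1\cdots D_N$ is squarefree, hence not a perfect power. For $\eta\in\mathbb{C}$ let $T_i$ be the triangular automorphism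
\[
T_i(x)=\bigl(x_1,\ x_2+\eta x_1^{D_i},\ \dots,\ x_{k-1}+\eta x_{k-2}^{D_i},\ x_k+p_i(x_1)+\eta x_{k-1}^{D_i}\bigr),
\]
and for $A,B_1,\dots,B_N\in GL_k(\mathbb{C})$ and $a\in\mathbb{C}^k$ put
\begin{equation}\label{eq:family}
E_i=B_iT_iB_i^{-1},\qquad f_0=AE_1E_2\cdots E_N,\qquad f_a=f_0+a,\qquad\varphi_a=f_a^{-1}.
\end{equation}
Each $f_a$ is a composition of affine and triangular automorphisms, and $\det Df_a=\det A$ because $\det DT_i=1$. Let $v_i=B_ie_k$, and let $\lambda_i=x_1\circ B_i^{-1}$ be the first coordinate of $B_i^{-1}z$. With
\[
\pi(x)=(x_1,\dots,x_{k-1}),\qquad\iota(y)=(0,y),\qquad h_D(y)=(y_1^D,\dots,y_{k-1}^D)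
\]
for $x\in\mathbb{C}^k$, $y\in\mathbb{C}^{k-1}$, we have $\hat T_i=\eta\,\iota h_{D_i}\pi$ when $\eta\ne0$. When top forms of consecutive factors are composed, the linear maps that appear between two power maps are the $(k-1)\times(k-1)$ matrices
\[
L_i=\pi B_i^{-1}B_{i+1}\iota\quad(1\le i<N),\qquad L_N=\pi B_N^{-1}AB_1\iota .
\]
We impose four genericity conditions:
\begin{enumerate}
\item[(G0)] $\eta\ne0$;
\item[(G1)] all $L_i$ are invertible;
\item[(G2)] all entries of $L_N$ are nonzero;
\item[(G3)] $v_N\notin\mathbb{C}v_{N-1}$.
\end{enumerate}
Condition (G1) gives (H1) and (H2), condition (G2) gives (H3), and condition (G3) enters only in Section~\ref{sec:affine}. Condition (G1) is a transversality condition. Since $B_i\iota(\mathbb{C}^{k-1})=\ker\lambda_i$ and $\ker(\pi B_i^{-1})=\mathbb{C}v_i$, the matrix $L_i$ with $i<N$ is injective exactly when $v_i\notin\ker\lambda_{i+1}$, and $L_N$ is injective exactly when $v_N\notin A\ker\lambda_1$. So (G1) says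
\begin{equation}\label{eq:G1}
\lambda_{i+1}(v_i)\ne0\quad(1\le i<N),\qquad\lambda_1(A^{-1}v_N)\ne0 .
\end{equation}

\begin{proposition}\label{prop:H12}
Assume \textup{(G0)} and \textup{(G1)}. Then every $f_a$ satisfies \textup{(H1)} and \textup{(H2)} with $q=v_N$, $\ell=\lambda_1\circ A^{-1}$, $d=\Delta$ and $\delta=\Delta^{k-1}$, and the top forms $\hat f_a=A\hat E_1\cdots\hat E_N$ and $\hat\varphi_a$ do not depend on $a$. Moreover, $f'=AE_1\cdots E_{N-1}$ has degree at least $2$, and its top form vanishes exactly on $\mathbb{C}v_{N-1}$.
\end{proposition}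

\begin{proof}
By \eqref{eq:G1}, $\ell(q)\ne0$. The top form $\hat E_i=\eta B_i\iota h_{D_i}\pi B_i^{-1}$ has degree $D_i$, vanishes exactly on $\mathbb{C}v_i$, and takes values in $\ker\lambda_i$. Let $1\le j\le N$ and $x\notin\mathbb{C}v_j$. Then $\hat E_j(x)$ is a nonzero vector of $\ker\lambda_j$. If $j>1$, it is not a multiple of $v_{j-1}$, by \eqref{eq:G1}, so $\hat E_{j-1}\hat E_j(x)$ is a nonzero vector of $\ker\lambda_{j-1}$. Continuing down to the index $1$, we find that $A\hat E_1\cdots\hat E_j$ vanishes exactly on $\mathbb{C}v_j$. By Lemma~\ref{lem:top}(a) it is the top form of $AE_1\cdots E_j$, of degree $D_1\cdots D_j$, and its values lie in $A\ker\lambda_1=\ker\ell$. The case $j=N$ is (H1) for $f_0$, and the case $j=N-1\ge1$ is the statement on $f'$.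

For (H2), write $D=D_i$ and $x=T_i^{-1}(y)$. Then $x_1=y_1$, $x_j=y_j-\eta x_{j-1}^D$ for $1<j<k$, and $x_k=y_k-p_i(y_1)-\eta x_{k-1}^D$. By induction $x_j$ has degree $D^{j-1}$ in $y$ with leading part $c_jy_1^{D^{j-1}}$, where $c_1=1$ and $c_j=-\eta c_{j-1}^D\ne0$; for $j=k$ this uses $\deg p_i<D\le D^{k-1}$. So the top form of $T_i^{-1}$ is $c_ky_1^{D^{k-1}}e_k$, and the top form of $E_i^{-1}$ is a nonzero multiple of $\lambda_i^{D_i^{k-1}}v_i$. Now compose, reading $\varphi_0=E_N^{-1}\cdots E_1^{-1}A^{-1}$ from the right. The top form of $E_1^{-1}A^{-1}$ is a nonzero multiple of $\ell^{D_1^{k-1}}v_1$. If the top form of $E_i^{-1}\cdots E_1^{-1}A^{-1}$ is a nonzero multiple of $\ell^sv_i$, then applying the top form of $E_{i+1}^{-1}$ gives a multiple of $\lambda_{i+1}(v_i)^{D_{i+1}^{k-1}}\ell^{sD_{i+1}^{k-1}}v_{i+1}$, which is nonzero by \eqref{eq:G1}. We end with $\hat\varphi_0=c\,\ell^\delta v_N$, $c\ne0$, $\delta=\Delta^{k-1}$. Finally, $f_a=f_0+a$ and $\varphi_a(z)=\varphi_0(z-a)$ have the same top forms as $f_0$ and $\varphi_0$.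
\end{proof}

\section{Totally invariant sets of products of power maps}\label{sec:H3}

\begin{proposition}\label{prop:H3}
Assume \textup{(G0)--(G2)}. Then every $f_a$ satisfies \textup{(H3)}, and hence \textup{(H)}.
\end{proposition}

For $k=2$ there is nothing to prove, so let $k\ge3$ and $n=k-2\ge1$. The linear isomorphism $j=AB_1\iota:\mathbb{C}^{k-1}\to Y$ puts $\hat f_a|_Y$ in explicit form. Inserting $\hat E_i=\eta B_i\iota h_{D_i}\pi B_i^{-1}$ and collecting the powers of $\eta$ in a constant $c'\ne0$, we get
\[
\hat f_a\,j=c'\,AB_1\iota\;h_{D_1}(\pi B_1^{-1}B_2\iota)\,h_{D_2}\cdots h_{D_N}(\pi B_N^{-1}AB_1\iota)=c'\,j\,\Psi,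
\]
where
\[
\Psi=s_1s_2\cdots s_N,\qquad s_i=h_{D_i}L_i .
\]
So $f_Y$ is conjugate, by a projective linear isomorphism, to the self-map of $\mathbb{P}^n=\mathbb{P}(\mathbb{C}^{k-1})$ induced by $\Psi$. We use the letters $h_D,L_i,s_i,\Psi$ also for the induced maps of $\mathbb{P}^n$. Suppose that $\emptyset\ne Z\subsetneq\mathbb{P}^n$ is algebraic with $\Psi^{-1}(Z)=Z$, and pull $Z$ back one factor at a time:
\begin{equation}\label{eq:Zi}
Z_0=Z,\qquad Z_i=s_i^{-1}(Z_{i-1})=L_i^{-1}h_{D_i}^{-1}(Z_{i-1}),\qquad Z_N=\Psi^{-1}(Z)=Z_0 .
\end{equation}

Take first $k=3$, so that $n=1$ and $Z$ is finite. A point of $\mathbb{P}^1$ has $D$ preimages under $h_D$, except that each of $[1:0]$ and $[0:1]$ is its own unique preimage. Hence $\#Z_i\ge\#Z_{i-1}$, with equality only if $Z_{i-1}\subset\{[1:0],[0:1]\}$. Since $Z_N=Z_0$, equality holds at each step. Then $Z_N=Z_0$ and $L_NZ_N=h_{D_N}^{-1}(Z_{N-1})=Z_{N-1}$ both consist of coordinate points, so $L_N$ maps a coordinate point to a coordinate point, and some entry of $L_N$ vanishes. This contradicts (G2). A condition such as (G2) is needed: if all $L_i$ are the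 identity, then $\Psi=h_\Delta$, and the point $[e_1]$ is totally invariant for every $n\geq 1$.

In higher dimension, $Z$ may have positive dimension, and we replace the number of points by the degree. Recall that the \emph{degree} of an irreducible algebraic set $V\subset\mathbb{P}^n$ of dimension $m$ is the number of points of $V\cap\Lambda$ for a generic linear subspace $\Lambda$ of codimension $m$; a generic $\Lambda$ also misses any given algebraic set of dimension less than $m$. If all components of $W$ have dimension $m$, then $\deg W$ is the sum of their degrees. Degrees are preserved by $GL_{n+1}(\mathbb{C})$. We use B\'ezout's inequality: if all components of $W$ have dimension $m$ and $W$ meets the intersection of $m$ hypersurfaces of degree $D$ in a finite set, then this set has at most $D^m\deg W$ points. We also use that a morphism $\mathbb{P}^n\to\mathbb{P}^n$ maps algebraic sets to algebraic sets, and preserves their dimension if its fibers are finite. A \emph{coordinate plane} is a set $\{x_s=0\text{ for all }s\in I\}$, where $I$ is a set of indices; it equals its own preimage under $h_D$.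

\begin{lemma}\label{lem:power}
Let $D\ge2$ and let $V\subset\mathbb{P}^n$ be an irreducible algebraic set of dimension $m$. Then every irreducible component of $h_D^{-1}(V)$ has dimension $m$ and is mapped onto $V$ by $h_D$, and $\deg h_D^{-1}(V)\ge\deg V$, with equality only if $V$ is a coordinate plane.
\end{lemma}

\begin{proof}
The map $h_D$ is surjective, and its fibers are the orbits of the finite group $\Gamma$ of diagonal matrices whose diagonal entries are $D$-th roots of unity. Indeed, if $x_s^D=ty_s^D$ for all $s$ and $\tau^D=t\neq0$, then $x_s=\zeta_s\tau y_s$ with $\zeta_s^D=1$. A point with exactly $z$ vanishing homogeneous coordinates has $D^{n+1-z}/D=D^{n-z}$ preimages.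

The images of the finitely many components of $h_D^{-1}(V)$ are algebraic sets that cover the irreducible set $V$, so one component $W$ satisfies $h_D(W)=V$ and $\dim W=m$. As fibers are $\Gamma$-orbits, $h_D^{-1}(V)=\bigcup_{\gamma\in\Gamma}\gamma W$. Thus the components are the sets $\gamma W$, which proves the first claim.

Let $z$ be the number of coordinates that vanish identically on $V$. Then $V$ lies in a coordinate plane of dimension $n-z$, so $m\le n-z$, and $m=n-z$ only if $V$ is that plane. The points of $V$ with more than $z$ vanishing coordinates form an algebraic set of dimension less than $m$. So for a generic linear subspace $\Lambda$ of codimension $m$ the set $V\cap\Lambda$ has $\deg V$ points, each with $D^{n-z}$ preimages, and $h_D^{-1}(V)\cap h_D^{-1}(\Lambda)$ has exactly $D^{n-z}\deg V$ points. If $\Lambda$ is defined by the linear forms $\mu_1,\dots,\mu_m$, then $h_D^{-1}(\Lambda)$ is the intersection of the $m$ hypersurfaces $\mu_s\circ h_D=0$ of degree $D$. B\'ezout's inequality gives $D^{n-z}\deg V\le D^m\deg h_D^{-1}(V)$, that is,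
\[
\deg h_D^{-1}(V)\ge D^{\,n-z-m}\deg V\ge\deg V,
\]
and the last inequality is strict unless $m=n-z$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:H3}]
Let $Z$ and $Z_i$ be as in \eqref{eq:Zi}, and let $m=\dim Z<n$. By the first claim of Lemma~\ref{lem:power}, taking preimages under $s_i$ preserves the dimension of each component. So $\dim Z_i=m$, and the union $Z_i^*$ of the $m$-dimensional components of $Z_i$ satisfies $L_iZ_i^*=h_{D_i}^{-1}(Z_{i-1}^*)$. Preimages of distinct components $V\ne V'$ of $Z_{i-1}^*$ have no common component, since such a component would map onto both $V$ and $V'$. Summing the inequality of Lemma~\ref{lem:power} over the components gives $\deg Z_i^*\ge\deg Z_{i-1}^*$, with equality only if $Z_{i-1}^*$ is a union of coordinate planes. Since $Z_N^*=Z_0^*$, equality holds for every $i$. Hence $Z_N^*=Z_0^*$ and $Z_{N-1}^*$ are unions of $m$-dimensional coordinate planes, and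
\[
L_NZ_N^*=h_{D_N}^{-1}(Z_{N-1}^*)=Z_{N-1}^* .
\]
The set $Z_N^*$ contains a coordinate point $[e_s]$. Its image under $L_N$ is given by the $s$-th column of $L_N$, which has no zero entry by (G2), so it lies in no coordinate plane of dimension $m<n$. This is a contradiction.
\end{proof}

\section{Removing the affine symmetries}\label{sec:affine}

By Theorem~\ref{thm:rigidity}, the maps $f_a$ have trivial centralizer as soon as they commute with no affine map other than the identity. Genericity of the matrices is not enough for this: if all $p_i$ are odd polynomials and all $D_i$ are odd, then $f_0$ commutes with $-\mathrm{id}$ for every choice of $A$ and $B_i$. As in Example~\ref{ex:henon}, the constant term $a$ removes such symmetries. The point is that the finite group $G$ of possible linear parts does not depend on $a$, and that each $R\in G\setminus\{I\}$ can occur only for $a$ in a proper affine subspace.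

\begin{proposition}\label{prop:affine}
Assume \textup{(G0)--(G3)}. For all $a$ outside a finite union of proper affine subspaces of $\mathbb{C}^k$, the only affine map commuting with $f_a$ is the identity, and $C(f_a)=\langle f_a\rangle\simeq\mathbb{Z}$.
\end{proposition}

\begin{proof}
By Propositions~\ref{prop:H12} and~\ref{prop:H3}, $f_a$ satisfies (H), and the group $G$ in \eqref{eq:G} is the same for all $a$. It is finite by Lemma~\ref{lem:G}. To separate the roles of $f_0$ and $a$, define for $R\in G$
\[
\Sigma(R)=\{(b,c)\in\mathbb{C}^k\times\mathbb{C}^k:\ f_0(Rz+b)=Rf_0(z)+c\ \text{ for all }z\}.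
\]

We claim that $\Sigma(R)$ has at most one element. Let $(b,c),(b_1,c_1)\in\Sigma(R)$, and put $\beta=b-b_1$, $\gamma=c-c_1$. Subtracting the two identities and writing $w=Rz+b_1$, we get $f_0(w+\beta)=f_0(w)+\gamma$ for all $w$. Lemma~\ref{lem:translation} gives $\hat f_0(\beta)=0$, so $\beta=sv_N$ with $s\in\mathbb{C}$. The top form of $f_0$ says nothing more, so we pass through the factor $E_N$. The variable $x_k$ occurs in $T_N$ only as the summand $x_k$ of the last component, so $T_N(x+se_k)=T_N(x)+se_k$ and $E_N(w+sv_N)=E_N(w)+sv_N$. Writing $f_0=f'E_N$ and $y=E_N(w)$, which is an arbitrary point of $\mathbb{C}^k$, we obtain $f'(y+sv_N)=f'(y)+\gamma$. Because $N\ge2$, the map $f'$ has degree at least $2$, so Lemma~\ref{lem:translation} and Proposition~\ref{prop:H12} give $sv_N\in\mathbb{C}v_{N-1}$. By (G3), $s=0$. Hence $\beta=0$, and then $\gamma=0$.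

Now let $g(z)=Rz+b$ be an affine automorphism commuting with $f_a$. Then $R\in G$, and $f_ag=gf_a$ reads $f_0(Rz+b)+a=Rf_0(z)+Ra+b$, that is,
\[
\bigl(b,\ (R-I)a+b\bigr)\in\Sigma(R).
\]
If $R=I$, then $\Sigma(I)=\{(0,0)\}$ by the claim, so $g=\mathrm{id}$. If $R\ne I$, then $\Sigma(R)=\{(b,c)\}$ for a pair determined by $R$, and $a$ solves $(R-I)a=c-b$. Since $R-I\ne0$, the solutions form a proper affine subspace that depends only on $R$. For $a$ outside the union of these finitely many subspaces, $K=\{\mathrm{id}\}$. As $\deg f_a=\Delta$ is squarefree, Theorem~\ref{thm:rigidity} applies.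
\end{proof}

\section{Approximation by shears}\label{sec:shears}

A \emph{shear} is a map $S(z)=z+p(\lambda(z))v$ with $p\in\mathbb{C}[t]$, a linear form $\lambda\ne0$ and a vector $v\ne0$ such that $\lambda(v)=0$. Since $\lambda\circ S=\lambda$, the map $z\mapsto z-p(\lambda(z))v$ is its inverse. The approximation result below is due to Anders\'en \cite{andersen} and Anders\'en--Lempert \cite{andersenlempert}; we include a proof in the form needed. The idea is to join the identity to the given map by a path of automorphisms, to view the path as the flow of a time-dependent vector field $X_t$, and to follow the flow by small steps. An Euler step $z\mapsto z+\tau X_t(z)$ is in general not invertible, but for a field $\lambda^mv$ with $\lambda(v)=0$ it is a shear. So we first decompose $X_t$ into such fields. A polynomial vector field $X=(X_1,\dots,X_k)$ is \emph{divergence-free} if $\operatorname{div}X=\sum_i\partial X_i/\partial z_i=0$.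

\begin{lemma}\label{lem:fields}
Let $k\ge2$, $m\ge0$. Every divergence-free homogeneous polynomial vector field of degree $m$ on $\mathbb{C}^k$ is a linear combination of fields $\lambda^mv$ with $\lambda\ne0$, $v\ne0$, $\lambda(v)=0$.
\end{lemma}

\begin{proof}
For $m=0$ the field is a constant vector $v$, and if $v\neq0$ we choose $\lambda\ne0$ with $\lambda(v)=0$. Let $m\ge1$; fields $\lambda^mv$ with $\lambda=0$ or $v=0$ vanish and may be ignored. By duality in the finite-dimensional space of homogeneous fields of degree $m$, it suffices to show that a linear functional $\Theta$ on this space that vanishes on all $\lambda^mv$ with $\lambda(v)=0$ vanishes on all divergence-free fields.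

Write $\lambda(z)=\sum_i\lambda_iz_i$ and $\Phi_i(\lambda)=\Theta(\lambda^me_i)$, a homogeneous polynomial of degree $m$ in $(\lambda_1,\dots,\lambda_k)$. The vector $v=\lambda_je_i-\lambda_ie_j$ satisfies $\lambda(v)=0$, so $\lambda_j\Phi_i=\lambda_i\Phi_j$ for all $i,j$. From $\lambda_2\Phi_1=\lambda_1\Phi_2$ we see that $\lambda_1$ divides $\Phi_1$, say $\Phi_1=\lambda_1\psi$ with $\psi$ homogeneous of degree $m-1$, and then $\lambda_1\Phi_j=\lambda_j\lambda_1\psi$ gives $\Phi_j=\lambda_j\psi$ for all $j$. Therefore $\Theta(\lambda^mv)=\psi(\lambda)\lambda(v)$ for all $\lambda$ and $v$.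

Expand $\lambda(z)^{m-1}=\sum_{|\nu|=m-1}c_\nu\lambda^\nu z^\nu$ with multinomial coefficients $c_\nu\ne0$, and write $\psi(\lambda)=\sum_\nu\psi_\nu\lambda^\nu$. The functional $\gamma$ on homogeneous polynomials of degree $m-1$ defined by $\gamma(z^\nu)=\psi_\nu/(mc_\nu)$ satisfies $\gamma(\lambda^{m-1})=\psi(\lambda)/m$. Since $\operatorname{div}(\lambda^mv)=m\lambda^{m-1}\lambda(v)$, we get $\Theta(\lambda^mv)=\gamma(\operatorname{div}(\lambda^mv))$ for all $\lambda,v$. The powers $\lambda^m$ span the homogeneous polynomials of degree $m$, because by the same expansion in degree $m$ a functional that kills all of them kills every monomial. Hence the fields $\lambda^mv$ span all homogeneous fields of degree $m$, and $\Theta=\gamma\circ\operatorname{div}$.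
\end{proof}

\begin{proposition}\label{prop:shears}
Let $k\ge2$, $F\in\operatorname{Aut}(\mathbb{C}^k)$, $A=DF(0)$, $a'=F(0)$, let $Q\subset\mathbb{C}^k$ be compact and $\varepsilon>0$. There are shears $S_1,\dots,S_N$ with $|AS_1\cdots S_N+a'-F|<\varepsilon$ on $Q$.
\end{proposition}

\begin{proof}
Let $H=A^{-1}(F-a')$. Then $H(0)=0$, $DH(0)=I$ and $\det DH\equiv1$. It suffices to approximate $H$ uniformly on $Q$ by compositions of shears.

\emph{The path.} For $t\ne0$ put $H_t(z)=t^{-1}H(tz)$, so that $H_t^{-1}(z)=t^{-1}H^{-1}(tz)$. If $H=\sum_{j\ge1}H^{(j)}$ is the decomposition into homogeneous parts, then $H_t=\sum_jt^{j-1}H^{(j)}$. Thus $H_t(z)$ is polynomial in $(t,z)$ with $H_0=\mathrm{id}$ and $H_1=H$, and the same formula shows that $H_t^{-1}(z)$ is polynomial in $(t,z)$. Also $\det DH_t\equiv1$. The field $X_t=(\partial_tH_t)\circ H_t^{-1}$ is polynomial in $(t,w)$. Differentiating $\partial_tH_t=X_t\circ H_t$ in $z$ gives $\partial_tDH_t=(DX_t\circ H_t)\,DH_t$, so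
\[
0=\partial_t\det DH_t=\bigl((\operatorname{div}X_t)\circ H_t\bigr)\det DH_t,
\]
and $\operatorname{div}X_t=0$ for all $t$. Expand $X_t$ in powers of $t$ and in homogeneous parts in $w$. Each coefficient is a divergence-free homogeneous field, so Lemma~\ref{lem:fields} gives $X_t=\sum_{i=1}^ra_i(t)\lambda_i^{m_i}v_i$ with polynomials $a_i$ and $\lambda_i\ne0$, $v_i\ne0$, $\lambda_i(v_i)=0$.

\emph{The steps.} Let $\Phi_{t,\tau}$ be the composition over $i=1,\dots,r$ of the shears $w\mapsto w+\tau a_i(t)\lambda_i(w)^{m_i}v_i$. It is polynomial in $(t,\tau,w)$, it is the identity at $\tau=0$, and its $\tau$-derivative at $\tau=0$ is the sum of the derivatives of the factors, namely $X_t$. So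
\[
\Phi_{t,\tau}(w)=w+\tau X_t(w)+\tau^2U(t,\tau,w),\qquad H_{t+\tau}(z)=H_t(z)+\tau X_t(H_t(z))+\tau^2U'(t,\tau,z)
\]
with polynomial maps $U,U'$. Choose $\rho$ with $|H_t(z)|\le\rho$ for $t\in[0,1]$, $z\in Q$. Let $L$ be a Lipschitz constant for all $X_t$, $t\in[0,1]$, on the ball $|w|\le\rho+1$, and let $C$ bound $|U|$ for $|w|\le\rho+1$ and $|U'|$ for $z\in Q$, with $t,\tau\in[0,1]$.

\emph{The error.} Fix an integer $n\ge2Ce^L$, $n\geq1$, and $z\in Q$. Put $z_0=z$, $z_j=\Phi_{(j-1)/n,\,1/n}(z_{j-1})$ and $\epsilon_j=|z_j-H_{j/n}(z)|$ for $0\le j\le n$, so $\epsilon_0=0$. If $|z_{j-1}|\le\rho+1$, subtracting the two expansions with $t=(j-1)/n$, $\tau=1/n$ gives $\epsilon_j\le(1+L/n)\epsilon_{j-1}+2C/n^2$. By induction on $j$,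
\[
\epsilon_j\le\frac{2C}{n^2}\sum_{i=0}^{j-1}\Bigl(1+\frac Ln\Bigr)^i\le\frac{2Ce^L}{n}\le1,
\]
and the bound $\epsilon_j\le1$ keeps $|z_j|\le\rho+1$, so that the induction continues. For $j=n$ this says that the composition of shears $\Phi_{(n-1)/n,\,1/n}\cdots\Phi_{0,\,1/n}$ differs from $H_1=H$ by at most $2Ce^L/n$ on $Q$. Let $n\to\infty$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{The approximating sequence}

Let $k\ge2$, let $Q$ be compact and $\varepsilon>0$. Proposition~\ref{prop:shears} gives shears $S_i(z)=z+p_i(\lambda_i'(z))v_i'$, $1\le i\le N$, with $|AS_1\cdots S_N+a'-F|<\varepsilon/2$ on $Q$, where $A=DF(0)$ has determinant $\det DF$. Adding factors with $p_i=0$, we may assume $N\ge2$. For each $i$ let $B_i'\in GL_k(\mathbb{C})$ have a first column on which $\lambda_i'$ takes the value $1$, and let its remaining columns be a basis of $\ker\lambda_i'$ ending with $v_i'$. Then $B_i'e_k=v_i'$ and $\lambda_i'\circ B_i'=x_1$, so $S_i$ is the conjugate by $B_i'$ of $x\mapsto x+p_i(x_1)e_k$, which is the map $T_i$ with $\eta=0$.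

Choose distinct primes $D_i>\deg p_i$, keep $A$ fixed, and form $f_a$ as in \eqref{eq:family} with parameters $(\eta,B_1,\dots,B_N,a)$. At $(0,B_1',\dots,B_N',a')$ this map is $AS_1\cdots S_N+a'$. Its degree is at most $\Delta$, and its coefficients depend continuously on the parameters. So there are neighborhoods $U_1$ of $0$ in $\mathbb{C}$, $U_2$ of $(B_1',\dots,B_N')$ in $GL_k(\mathbb{C})^N$ and $U_3$ of $a'$ in $\mathbb{C}^k$ such that $|f_a-F|<\varepsilon$ on $Q$ for all parameters in $U_1\times U_2\times U_3$.

We claim that (G1)--(G3) hold on a dense subset of $GL_k(\mathbb{C})^N$. The functions $\det L_i$, the entries of $L_N$, and the $2\times 2$ minors of the matrix with columns $v_{N-1},v_N$ are holomorphic on the connected manifold $GL_k(\mathbb{C})^N$. The zero set of a holomorphic function that does not vanish identically is closed and nowhere dense, and so is a finite union of such sets. It is therefore enough to see that $\det L_i$, each entry of $L_N$, and one of the minors are not identically zero. For $B\in GL_k(\mathbb{C})$, the matrix $\pi B\iota$ is obtained from $B$ by deleting the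 last row and the first column. Every invertible $(k-1)\times(k-1)$ matrix arises in this way: complete it by the entry $1$ in position $(k,1)$ and zeros elsewhere in that row and column. The products $B_i^{-1}B_{i+1}$ take every value in $GL_k(\mathbb{C})$, and so does $B_N^{-1}AB_1$, because $N\ge2$ and $B_N$ varies independently of $B_1$. So each $L_i$ takes every invertible value, which settles $\det L_i$ and the entries of $L_N$. The vectors $v_{N-1}$ and $v_N$ are the last columns of $B_{N-1}$ and $B_N$, and they can be chosen linearly independent. This proves the claim.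

Now choose $(B_1,\dots,B_N)\in U_2$ satisfying (G1)--(G3), then $\eta\in U_1\setminus\{0\}$, and finally $a\in U_3$ outside the finite union of proper affine subspaces given by Proposition~\ref{prop:affine}; such a union has empty interior. Then $C(f_a)=\langle f_a\rangle\simeq\mathbb{Z}$, $\det Df_a=\det A=\det DF$, the map $f_a$ is a composition of affine and triangular automorphisms, and $|f_a-F|<\varepsilon$ on $Q$. Taking $Q=\{|z|\le n\}$ and $\varepsilon=1/n$ for $n=1,2,\dots$ gives the sequence $(f_n)$.

\subsection{Convergence of the inverses}

Let $Q'\subset\mathbb{C}^k$ be compact. The difficulty is to know that the points $f_n^{-1}(y)$, $y\in Q'$, stay in a fixed compact set. Let $\overline{B}$ be a closed ball whose interior contains $F^{-1}(Q')$, and put $\varepsilon_n=\sup_{\overline{B}}|f_n-F|$, so $\varepsilon_n\to0$. The compact sets $F(\partial\overline{B})$ and $Q'$ are disjoint, so there is $c>0$ with $|F(x)-y|\ge c$ for $x\in\partial\overline{B}$, $y\in Q'$. We use the Brouwer degree of a continuous map $\overline{B}\to\mathbb{C}^k=\mathbb{R}^{2k}$ at a point $y$ outside the image of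 $\partial\overline{B}$. It is invariant under homotopies that avoid $y$ on $\partial\overline{B}$; for a smooth map with regular value $y$ it is the sum of the signs of the real Jacobian determinants over the preimages of $y$; and $y$ lies in the image if the degree is nonzero. For $y\in Q'$ the map $F$ has one preimage, in the interior of $\overline{B}$, with real Jacobian determinant $|\det DF|^2>0$, so its degree at $y$ is $1$. When $\varepsilon_n<c$, the homotopy $F+s(f_n-F)$, $0\le s\le1$, avoids $y$ on $\partial\overline{B}$, and hence $Q'\subset f_n(\overline{B})$. For $y\in Q'$ the point $x=f_n^{-1}(y)$ then lies in $\overline{B}$ and satisfies $|F(x)-y|=|F(x)-f_n(x)|\le\varepsilon_n$. Both $F(x)$ and $y$ lie in the compact set $F(\overline{B})$, on which $F^{-1}$ is uniformly continuous. Thus $f_n^{-1}(y)-F^{-1}(y)=F^{-1}(F(x))-F^{-1}(y)$ tends to $0$ uniformly in $y\in Q'$.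

\subsection{Dimension one}

A bijective polynomial in one variable has degree $1$, so $\operatorname{Aut}(\mathbb{C})$ consists of the maps $z\mapsto\alpha z+\beta$, $\alpha\neq0$. These are affine, so by the observation in Section~\ref{sec:intro} each of them commutes with all translations (if $\alpha=1$) or with all homotheties centered at its fixed point $\beta/(1-\alpha)$ (if $\alpha\ne1$). The centralizer is uncountable and cannot be isomorphic to $\mathbb{Z}$. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{andersen}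
Anders\'en, 1990.

\bibitem{andersenlempert}
Anders\'en and Lempert, 1992.

\bibitem{commuting}
\emph{On commuting polynomial automorphisms of $\mathbb{C}^{k}$, $k\geq 3$},
\texttt{https://docente.unife.it/cinzia.bisi/MZ.pdf}.

\end{thebibliography}
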